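# Insertion with passive faults in logarithmic depth

## 1. Fault-free insertion in depth $\lceil\log_2 n\rceil$

We begin with a task that has nothing random in it. There are $n\ge 2$ registers. An increasing list of $n-1$ numbers is stored in all but one of them, and one new number sits in the remaining register. We want to put the new number in its place, using only comparisons fixed in advance.

**Definition (comparator circuit).** A comparator acts on an ordered pair of distinct registers $(i,j)$: it puts the minimum of the two current values into register $i$ and the maximum into register $j$. A comparator circuit on $n$ registers is a fixed finite sequence of comparators arranged in levels, where each register is used by at most one comparator per level. Its depth is its number of levels, and its size is its number of comparators.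

**Definition (insertion).** The input format is a prescribed sequence of $n-1$ distinct registers and one further register. An admissible input places $n-1$ distinct values in increasing order along the sequence and one further distinct value $x$ in the remaining register. The output format is a prescribed ordering $r_1,\dots,r_n$ of all registers, and the $k$-th smallest value must end in $r_k$. Both formats belong to the specification of the circuit; they depend neither on the input nor, later, on the faults.

When we build circuits we always use the *standard format*: $x$ starts in register $1$, the list starts in registers $2,\dots,n$ in this order, and $r_k=k$. Our circuits contain only *standard comparators*, those on pairs $(a,b)$ with $a<b$. "Correct output" then means "sorted".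

A comparator that does nothing, passing both values through unchanged, will be called *faulty*. In this section nothing is faulty in the end, but the next two lemmas cost no more if we allow an arbitrary fixed set of faulty comparators, so we do.

The purpose of the first lemma is to replace arbitrary numbers by zeros and ones. For $1\le t\le n$ let $w_t$ be the 0–1 input in which register $1$ holds $1$, registers $2,\dots,t$ hold $0$, and registers $t+1,\dots,n$ hold $1$.

**Lemma 1 (0–1 reduction).** Take a circuit of standard comparators in the standard format and fix which comparators are faulty. The faulty circuit is correct on all admissible inputs if and only if it sorts $w_t$ for every $t=1,\dots,n$.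

*Proof.* Let $F$ be the map from inputs to outputs computed by the faulty circuit. For a nondecreasing $\varphi:\mathbb R\to\{0,1\}$ we have $\varphi(\min(y,z))=\min(\varphi(y),\varphi(z))$, and likewise for the maximum. Since $F$ is composed of minima, maxima and pass-throughs, $\varphi\circ F=F\circ\varphi$, where $\varphi$ is applied in every coordinate.

Suppose some admissible input $I$ is not sorted by $F$. Then there are $a<b$ such that the output value $u$ in register $a$ exceeds the output value in register $b$. Let $\varphi(z)=1$ if $z\ge u$ and $\varphi(z)=0$ otherwise. Then $F(\varphi(I))=\varphi(F(I))$ has $1$ in register $a$ and $0$ in register $b$, so the 0–1 input $\varphi(I)$ is not sorted by $F$. In $\varphi(I)$ the registers $2,\dots,n$ hold a word $0^i1^{n-1-i}$. If register $1$ held $0$, then $\varphi(I)$ would be sorted from the start, and standard comparators, faulty or not, never change a sorted sequence. So register $1$ holds $1$, and $\varphi(I)=w_{i+1}$. Hence some $w_t$ is not sorted.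

Conversely, suppose $F$ is correct on all admissible inputs. Put the list $1,2,\dots,n-1$ in registers $2,\dots,n$ and $x=t-\tfrac12$ in register $1$. With $\varphi(z)=1$ if and only if $z\ge x$, the image of this input is $w_t$. Its output is the $\varphi$-image of a sorted sequence, hence sorted. $\square$

On $w_t$ there is very little to follow. Only one $1$ is out of place.

**Lemma 2 (token).** Start a circuit of standard comparators, with any set of faulty ones, on $w_t$. At every time there is a position $a\le t$, called the *token*, such that register $a$ holds $1$, the other registers $\le t$ hold $0$, and all registers $>t$ hold $1$. The token starts at $1$. It moves only when a working comparator on $(a,b)$ with $b\le t$ acts while the token is at $a$; then it moves to $b$. The circuit sorts $w_t$ if and only if the token ends at $t$.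

*Proof.* Initially the statement holds with $a=1$. Consider one comparator on $(c,d)$, $c<d$.

- If it does not touch $a$, it sees $(0,0)$, $(0,1)$ or $(1,1)$, because $c<d$. Nothing changes.
- If $d=a$, it sees $(0,1)$. Nothing changes.
- If $c=a$ and $d>t$, it sees $(1,1)$. Nothing changes.
- If $c=a$ and $d\le t$, it sees $(1,0)$. If it works, the token moves to $d$. If it is faulty, the token stays.

In all cases the description is preserved. The input $w_t$ has $t-1$ zeros, so its sorted form has its first $1$ in register $t$. This is the configuration with the token at $t$. $\square$

So insertion is a family of $n$ travel problems: a token must go from $1$ to $t$, always upward, and comparators that would overshoot $t$ have no effect. The circuit does not know $t$, but it need not: overshooting is forbidden automatically. We call a comparator position $a\to b$ with $a<b$ an *edge*, and we call it *allowed* (for $t$) if $b\le t$.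

**Proposition 3.** Without faults, insertion on $n$ registers can be done in depth $\lceil\log_2 n\rceil$, and in no smaller depth, whatever the formats.

*Proof.* We do binary search. Let $m=\lceil\log_2 n\rceil$, and give register $a$ the *address* $a-1\in\{0,\dots,n-1\}$. Level $i$, for $i=1,\dots,m$, contains the edges $s\to s+2^{m-i}$ (in addresses) for all multiples $s$ of $2^{m-i+1}$ with $s+2^{m-i}\le n-1$. Tails are even multiples of $2^{m-i}$ and heads are odd multiples, so each register is used at most once in the level.

Let $\tau=t-1$ be the target address. We claim that after level $i$ the token is at the largest multiple of $2^{m-i}$ that is at most $\tau$. For $i=0$ this is address $0$, as $\tau<2^m$. If it holds for $i-1$, the token is at a multiple $s$ of $2^{m-i+1}$ with $s\le\tau<s+2^{m-i+1}$. If $s+2^{m-i}\le\tau$, the edge $s\to s+2^{m-i}$ is present and allowed, and the token moves. Otherwise it stays. Both ways the claim holds for $i$. For $i=m$ the token is at $\tau$. Lemmas 1 and 2 finish the upper bound.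

For the lower bound, take any insertion circuit of depth $d$, with any formats. The value $x$ starts in a fixed register. During one level, a value in register $s$ either stays there or goes to the one register compared with $s$. So, over all inputs, $x$ can occupy at most $2^d$ registers after $d$ levels. Since $x$ can have any rank, it must be able to reach all of $r_1,\dots,r_n$, so $2^d\ge n$. $\square$

For $n=4$ the circuit is: level one $1\to3$; level two $1\to2$ and $3\to4$. The input $(4,1,2,3)$ becomes $(2,1,4,3)$ and then $(1,2,3,4)$. If the comparator $1\to3$ is faulty, the same input becomes $(1,4,2,3)$. One dead comparator ruins the output. What depth do we need if every comparator may be dead with constant probability?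

## 2. Random passive faults and two lower bounds

**Definition (passive-fault tolerance).** Fix a constant $p\in(0,1)$. Each comparator $c$ is faulty independently, with a probability $p_c\le p$; the individual values $p_c$ are arbitrary subject to $p_c\le p$. A faulty comparator passes its two inputs through unchanged. A circuit for a task has failure probability at most $\varepsilon$ if, for every assignment $(p_c)$ with all $p_c\le p$, with probability at least $1-\varepsilon$ over the faults, the faulty circuit produces the required output on every admissible input simultaneously. It is *passive-fault-tolerant* if this holds with $\varepsilon=1/n$. Let $D_p(n,\varepsilon)$ be the minimum depth of an insertion circuit on $n$ registers with failure probability at most $\varepsilon$, and put $D_p(n)=D_p(n,1/n)$ (both are $\infty$ if no such circuit exists).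

The word "simultaneously" matters: one fault pattern has to serve all inputs. Because the $p_c$ are arbitrary, the circuit must also be correct when nothing is faulty, and we cannot count on faults.

Two harder tasks appear in the background. In *merging*, two increasing lists are placed in two prescribed disjoint sequences of registers that together cover all $n$ registers. In *sorting*, the $n$ distinct values are arranged arbitrarily. The output format is as for insertion. The problem comes from "Fault-Tolerant Sorting Networks" (https://core.ac.uk/download/4394729.pdf), with this background: Yao and Yao conjectured in 1985 that, for random passive faults, $\omega(n\log n)$ size is required even for merging circuits, and as an intermediate step one would like an $\omega(\log n)$ lower bound on the depth of passive-fault-tolerant sorting circuits. This raises the question for the much simpler task of insertion: for which constants $p$ is $D_p(n)=O(\log n)$?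

**The case $n=2$ by hand.** There is only one pair of registers, so a circuit of depth $d$ has at most $d$ useful comparators. With $d$ standard comparators on $(1,2)$ the output is wrong for some input exactly when all $d$ are faulty, which has probability at most $p^d$. So any $d$ with $p^d\le\frac12$ suffices. The next lemma shows that $p^d\le\frac12$ is also necessary, so $D_p(2)=\lceil 1/\log_2(1/p)\rceil$. As $p\to1$ this grows; a factor $1/\log(1/p)$ cannot be avoided.

Write $\deg(s)$ for the number of comparators touching register $s$. In a circuit of depth $d$ we have $\deg(s)\le d$.

**Lemma 4 (lower bounds).** Let $0<\varepsilon<1$. Every insertion circuit on $n\ge2$ registers with failure probability at most $\varepsilon$, with any formats, has depth at least $\log_2 n$, and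
$$\deg(s)\ \ge\ \frac{\log(1/\varepsilon)}{\log(1/p)}\qquad\text{for every register } s. \tag{1}$$
Hence $D_p(n,\varepsilon)\ge\max\big(\log_2 n,\ \log(1/\varepsilon)/\log(1/p)\big)$.

*Proof.* Take all $p_c=0$. Then the circuit is deterministic and correct with probability at least $1-\varepsilon>0$, so it is correct. Proposition 3 gives depth at least $\log_2 n$.

Now take all $p_c=p$ and fix a register $s$. With probability $p^{\deg(s)}$ all comparators touching $s$ are faulty, and then $s$ keeps its initial value on every input. We claim that this is wrong for some admissible input. We have $s=r_k$ for a single $k$, so it is enough to find an input for which the value that starts in $s$ has a rank other than $k$. If $s$ starts with $x$, the rank of $x$ can be any number in $\{1,\dots,n\}$, and $n\ge2$. If $s$ starts with the $j$-th list element, this element has rank $j$ when $x$ is larger than it and rank $j+1$ when $x$ is smaller, and both occur; at least one of these differs from $k$. So $p^{\deg(s)}\le\varepsilon$, which is (1). Finally $d\ge\deg(s)$. $\square$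

The main result says that these two obstructions are the only ones, up to constants.

**Theorem 5.** $D_p(n)=O(\log n)$ holds for all $p\in(0,1)$. Explicitly, for every $p\in(0,1)$ and every $n\ge2$,
$$\max\Big(\log_2 n,\ \frac{\log_2 n}{\log_2(1/p)}\Big)\ \le\ D_p(n)\ \le\ 36\,\Big\lceil\frac{16}{\log_2(1/p)}\Big\rceil\,\lceil\log_2 n\rceil. \tag{2}$$

The left inequality is Lemma 4 with $\varepsilon=1/n$. The rest of the proof, through Section 7, is the upper bound.

## 3. Binary search under faults: what repetition achieves

We have a circuit, binary search, and an obvious remedy, repetition. There are two ways to repeat.

**Repeating each level.** Replace each level of the binary search circuit by $R$ copies of itself. A repeated comparator does nothing new once one copy has worked, so the circuit is correct as soon as each comparator position has at least one working copy. Each nonzero address is the head of exactly one edge, so there are $n-1$ positions. The failure probability is at most $(n-1)p^R$. With $R=\lceil 2\log_2 n/\log_2(1/p)\rceil$ this is at most $(n-1)/n^2<1/n$. So $D_p(n)=O((\log n)^2)$ for fixed $p$.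

For this circuit $R$ cannot be taken much smaller. Let all $p_c=p$, and suppose that all $R$ copies of the first edge, from address $0$ to address $2^{m-1}$, are faulty. The token can then gain at most $2^{m-2}+\dots+1=2^{m-1}-1$ in address, which is less than $n-1$ because $n>2^{m-1}$. It misses the target $t=n$. So we need $p^R\le 1/n$, and the depth is at least $(\log_2 n)^2/\log_2(1/p)$. The trouble is that every single step must be safe by itself, because a missed step is never made good.

**Repeating the whole circuit.** This looks better: a token that missed a step gets another chance in the next round. Let $n=2^m$ with $m\ge2$ and $t=n$. Suppose that in the first round the edge $0\to n/2$ fails and the following edges work. The token goes to address $n/4+n/8+\dots+1=n/2-1$, which is odd. Tails of edges are always even addresses. The token is stuck forever.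

We can add the edges $s\to s+1$ for all addresses $s$, so that the token is never stuck. Let us see what a mistake costs now. Take the target address $n/2$. One successful move $0\to n/2$ would do. Suppose instead that this move fails and the token takes $0\to n/4$. How many moves does it need from $n/4$ to $n/2$? An edge $s\to s+2^j$ of binary search has $2^{j+1}\mid s$. If such an edge ended at $n/2$ with $s\ge n/4$, then $j\le m-2$, so $2^{j+1}\mid n/2$; together with $2^{j+1}\mid s$ this gives $2^{j+1}\mid 2^j$, which is impossible. So the last move is $n/2-1\to n/2$. Every move raises the number of ones in the binary address by at most one: the edges $s\to s+2^j$ turn one zero into a one, and adding $1$ raises the count by at most one. The address $n/4$ has a single one, and $n/2-1$ has $m-1$ ones. So the token needs at least $m-2$ moves to get to $n/2-1$, and at least $m-1$ moves in all.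

A single mistake can thus cost $\log_2 n-1$ further moves. An accounting that charges about $\log n$ per mistake allows, within depth $O(\log n)$, only a bounded number $K$ of mistakes. But with boundedly many copies, $R$ per attempt, and all $p_c=p$, the first $K$ attempts of a token all fail with probability $p^{RK}$, a constant. We have $n$ tokens to serve and need something like $n^{-2}$ for each.

What we want is a layout in which each mistake costs $O(1)$ moves. Then $\Theta(\log n)$ mistakes are affordable, and having that many is exponentially unlikely in $\log n$. In the bad example, the token has slipped into an interval of addresses, $[n/4,n/2)$, which it should have skipped. It takes long to get out because no edge leads from the entrance of the interval to its end. So we give every interval of the search tree an entrance register and an exit register, with one edge from the entrance to the exit, and edges from the exit to the places where the token should have gone.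

## 4. Registers along the Euler tour of a binary tree

Let $h\ge1$ be the least integer with $N:=2(2^h-1)\ge n$. Then $h=\lceil\log_2(n/2+1)\rceil$. Since $n/2+1\le n$ for $n\ge 2$,
$$h\le\lceil\log_2 n\rceil,\qquad 2^{h+1}\ge n+2>n. \tag{3}$$

Take the complete binary tree with $2^h-1$ nodes, at depths $0,\dots,h-1$. Number $N$ registers by depth-first search: on entering a node $v$, give the next number to a register $\mathrm{pre}(v)$; then visit the left subtree and the right subtree, if there are any; then give the next number to a register $\mathrm{post}(v)$. So the registers occurring in the subtree of $v$ form the interval from its entrance $\mathrm{pre}(v)$ to its exit $\mathrm{post}(v)$. For an internal node $v$ with left child $l$ and right child $r$,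
$$\mathrm{pre}(l)=\mathrm{pre}(v)+1,\qquad \mathrm{pre}(r)=\mathrm{post}(l)+1,\qquad \mathrm{post}(v)=\mathrm{post}(r)+1, \tag{4}$$
$$\mathrm{pre}(v)<\mathrm{pre}(l)<\mathrm{post}(l)<\mathrm{pre}(r)<\mathrm{post}(r)<\mathrm{post}(v).$$
For a leaf, $\mathrm{post}(v)=\mathrm{pre}(v)+1$. Also $\mathrm{pre}(\mathrm{root})=1$ and $\mathrm{post}(\mathrm{root})=N$.

**Definition (edges).** All edges go upward in number. At each register they are listed in *priority order*.

- At $\mathrm{pre}(v)$: first A, to $\mathrm{post}(v)$; then D, to $\mathrm{pre}(r)$; then E, to $\mathrm{pre}(l)$. The edges D and E exist only if $v$ is internal.
- At $\mathrm{post}(v)$, where $v$ has a parent $u$: first B, to $\mathrm{post}(u)$; then C, to $\mathrm{pre}(w)$, only if $v$ is a left child, with right sibling $w$.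

By (4), priority order is the order of decreasing heads: the longest jump first.

**Example ($h=2$, $n=N=6$).** The tour gives $\mathrm{pre}(\mathrm{root})=1$, $\mathrm{pre}(l)=2$, $\mathrm{post}(l)=3$, $\mathrm{pre}(r)=4$, $\mathrm{post}(r)=5$, $\mathrm{post}(\mathrm{root})=6$. The edges are A: $1\to6$, $2\to3$, $4\to5$; D: $1\to4$; E: $1\to2$; B: $3\to6$, $5\to6$; C: $3\to4$. Let $t=4$. The edge $1\to6$ is not allowed, so the good move from $1$ is $1\to4$. If the token takes $1\to2$ instead, the detour is $2\to3\to4$: three moves instead of one. The same holds in a tree of any height, as Lemma 6 will show.

If $n<N$, we keep only the registers $1,\dots,n$ and delete all edges touching a register $>n$. An edge allowed for some $t\le n$ has head at most $t\le n$, so allowed edges are never deleted.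

## 5. A potential that a wrong move raises by exactly one

Fix $t\in\{1,\dots,n\}$. The purpose of this section is to measure the distance from $t$ so that we can do accounts.

**The token is never stuck.** Every register $a<N$ has an edge to $a+1$: from $\mathrm{pre}(v)$ with $v$ internal it is E; from $\mathrm{pre}(v)$ with $v$ a leaf it is A; from $\mathrm{post}(v)$ with $v$ a left child it is C; from $\mathrm{post}(v)$ with $v$ a right child it is B. If $a<t$, this edge is allowed.

**Definition (greedy successor and potential).** For $a<t$ let $g(a)$ be the head of the highest-priority allowed edge at $a$. Let $\Phi(a)$ be the number of steps in $a\to g(a)\to g(g(a))\to\cdots$ until $t$ is reached. A move $a\to b$ of the token is *greedy* if $b=g(a)$, and *wrong* otherwise.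

The sequence increases strictly, never exceeds $t$, and cannot stop before $t$; so $\Phi$ is finite. We have $\Phi(t)=0$ and $\Phi(a)\ge1$ for $a<t$. A greedy move lowers $\Phi$ by exactly $1$. In the example with $t=4$: $\Phi(1)=1$, $\Phi(2)=2$, $\Phi(3)=1$.

**Lemma 6.** A wrong move raises $\Phi$ by exactly $1$.

*Proof.* First we list the wrong moves. A wrong move goes along an allowed edge while an edge of higher priority at the same register is also allowed. From $\mathrm{pre}(v)$: either A is allowed and the move is along D or E, or A is not allowed, D is, and the move is along E. From $\mathrm{post}(v)$: B is allowed and the move is along C. We treat these three cases.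

**Case 1: from $\mathrm{pre}(v)$ to $\mathrm{pre}(c)$, $c$ a child of $v$, when $\mathrm{post}(v)\le t$.** Here $\mathrm{post}(c)<\mathrm{post}(v)\le t$. So $g(\mathrm{pre}(c))=\mathrm{post}(c)$ by the A-edge, and $g(\mathrm{post}(c))=\mathrm{post}(v)$ by the B-edge. Thus $\Phi(\mathrm{pre}(c))=2+\Phi(\mathrm{post}(v))$, while $\Phi(\mathrm{pre}(v))=1+\Phi(\mathrm{post}(v))$.

**Case 2: from $\mathrm{pre}(v)$ to $\mathrm{pre}(l)$, when $\mathrm{post}(v)>t$ and $\mathrm{pre}(r)\le t$.** Here $\mathrm{post}(l)<\mathrm{pre}(r)\le t$, so $g(\mathrm{pre}(l))=\mathrm{post}(l)$. At $\mathrm{post}(l)$ the B-edge leads to $\mathrm{post}(v)>t$ and is not allowed, while the C-edge is; so $g(\mathrm{post}(l))=\mathrm{pre}(r)$. Thus $\Phi(\mathrm{pre}(l))=2+\Phi(\mathrm{pre}(r))$, while $\Phi(\mathrm{pre}(v))=1+\Phi(\mathrm{pre}(r))$.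

**Case 3: from $\mathrm{post}(v)$ to $\mathrm{pre}(w)$, $w$ the right sibling of $v$ and $u$ the parent, when $\mathrm{post}(u)\le t$.** Here $\mathrm{post}(w)<\mathrm{post}(u)\le t$, so $g(\mathrm{pre}(w))=\mathrm{post}(w)$ and $g(\mathrm{post}(w))=\mathrm{post}(u)$. Thus $\Phi(\mathrm{pre}(w))=2+\Phi(\mathrm{post}(u))$, while $\Phi(\mathrm{post}(v))=1+\Phi(\mathrm{post}(u))$.

In each case the potential rises by exactly $1$. $\square$

**Lemma 7.** $\Phi(1)\le h$.

*Proof.* Let the height of a leaf be $1$, and of the root $h$. We show by induction on $j$: if $v$ has height $j$ and $\mathrm{pre}(v)\le t\le\mathrm{post}(v)$, then $\Phi(\mathrm{pre}(v))\le j$. The case $v=\mathrm{root}$ is the lemma, because $1=\mathrm{pre}(\mathrm{root})\le t\le n\le N=\mathrm{post}(\mathrm{root})$.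

If $t=\mathrm{pre}(v)$, then $\Phi(\mathrm{pre}(v))=0$. If $t=\mathrm{post}(v)$, then the A-edge gives $\Phi(\mathrm{pre}(v))=1\le j$. Otherwise $\mathrm{pre}(v)<t<\mathrm{post}(v)$, so $v$ is not a leaf, and A is not allowed at $\mathrm{pre}(v)$.

If $\mathrm{pre}(r)\le t$, then $g(\mathrm{pre}(v))=\mathrm{pre}(r)$, and $t\le\mathrm{post}(v)-1=\mathrm{post}(r)$. By induction $\Phi(\mathrm{pre}(v))=1+\Phi(\mathrm{pre}(r))\le 1+(j-1)$.

If $t<\mathrm{pre}(r)$, then $g(\mathrm{pre}(v))=\mathrm{pre}(l)$. Moreover $t\ge\mathrm{pre}(v)+1=\mathrm{pre}(l)$ and $t\le\mathrm{pre}(r)-1=\mathrm{post}(l)$. By induction $\Phi(\mathrm{pre}(v))=1+\Phi(\mathrm{pre}(l))\le 1+(j-1)$. $\square$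

## 6. A periodic timetable of twelve matchings

We now have to schedule the edges in levels. A level is a set of edges no two of which share a register, that is, a matching. We also want that without a failure the token never makes a wrong move. So at each register the edges should be offered in priority order, and a token that has just arrived at a new register should not be offered a low-priority edge there before the high-priority ones. The parity of the depth in the tree takes care of both points.

**Definition (edge classes).** For $\sigma\in\{0,1\}$ let $B_\sigma,C_\sigma,D_\sigma,E_\sigma$ be the sets of edges of that type that leave registers of nodes $v$ of depth $\equiv\sigma\pmod2$. Let $B^L_\sigma$ and $B^R_\sigma$ be the parts of $B_\sigma$ in which $v$ is a left, respectively right, child. Let $A$ be the set of all A-edges.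

**Each of $A,B^L_\sigma,B^R_\sigma,C_\sigma,D_\sigma,E_\sigma$ is a matching.** The edges of $A$ join the two registers of one node, so different edges share nothing. An edge of $C_\sigma$ joins the exit of a left child to the entrance of its sibling, and different edges belong to different sibling pairs. In $B^L_\sigma$, $B^R_\sigma$, $D_\sigma$ and $E_\sigma$, the tails belong to nodes of depth parity $\sigma$ and the heads to nodes of parity $1-\sigma$, so no tail is a head. The tails are distinct. The heads are distinct because a parent has one left and one right child, and a child has one parent.

**Definition (the circuit $\mathcal C_{L,R}$).** A *period* runs through 12 matchings in four *groups*: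
$$[B_0^L,\,B_0^R,\,C_0]\quad[B_1^L,\,B_1^R,\,C_1]\quad[A,\,D_0,\,E_0]\quad[A,\,D_1,\,E_1].$$
Each matching in turn is used in $R\ge1$ consecutive levels; these $R$ levels form a *block*. The circuit $\mathcal C_{L,R}$ consists of $L$ consecutive periods, restricted to registers $1,\dots,n$ as in Section 4. Its depth is $12LR$, and it has $4L$ groups.

The matching $A$ occurs twice so that in each of the last two groups it comes before the lower-priority edges. The parity matters too. Suppose B-edges and C-edges of all depths were offered in one group, B first. A token could arrive at $\mathrm{post}(u)$, with $u$ a left child, by the B-edge of a right child $v$ of $u$, after the B-edges of left children have been offered, and then take the C-edge of $\mathrm{post}(u)$. This is a wrong move, without any failure, if the B-edge at $\mathrm{post}(u)$ is allowed.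

Fix $t$ again. An *attempt* takes place in a block if the token is at $a$ at the start of the block and the matching of the block contains an allowed edge $a\to b$. The attempt *fails* if the token does not move during the block.

**Lemma 8 (blocks).** If there is no attempt in a block, the token does not move in it. If there is an attempt along $a\to b$, then the token is at $b$ at the end of the block if at least one of the $R$ copies of $a\to b$ works, and at $a$ if all $R$ copies are faulty.

*Proof.* All $R$ levels of the block contain the same matching. While the token is at $a$, only an allowed edge leaving $a$ can move it, by Lemma 2. This proves the first claim and the case of $R$ faulty copies. Otherwise the token moves to $b$ at the first working copy. From then on, the only comparator at $b$ in the block is the one on $(a,b)$; its lower register is $a$, so it does not move a token at $b$. $\square$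

**Lemma 9 (groups and periods).**
(i) In each group the token moves at most once, and after a move there is no further attempt in that group.
(ii) If the token makes a wrong move in a group, then there was a failed attempt earlier in the same group.
(iii) In a period without failed attempts that starts with the token at $a<t$, the token moves at least once, and all its moves are greedy.

*Proof.* **(i)** Consider $[B_\sigma^L,B_\sigma^R,C_\sigma]$. All edges in the group leave exits of nodes of depth parity $\sigma$. A move along $B_\sigma$ ends at an exit of parity $1-\sigma$, which no edge of this group leaves. A move along $C_\sigma$ happens in the last block. Now consider $[A,D_\sigma,E_\sigma]$. After a move along A the token is at an exit, and no edge of $D_\sigma$ or $E_\sigma$ leaves an exit. After a move along $D_\sigma$ it is at an entrance of parity $1-\sigma$, which no edge of $E_\sigma$ leaves. A move along $E_\sigma$ happens in the last block.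

**(ii)** Let the wrong move be $a\to b$. By (i) it is the only move in the group, so the token was at $a$ from the start of the group. If $a=\mathrm{post}(v)$, the wrong move is along $C_\sigma$ with $\sigma$ the depth parity of $v$, and the B-edge at $a$ is allowed. It lies in $B_\sigma^L$, earlier in the group. If $a=\mathrm{pre}(v)$, the wrong move is along $D_\sigma$ or $E_\sigma$ with $\sigma$ the depth parity of $v$, and an edge of higher priority at $a$, in $A$ or $D_\sigma$, is allowed; it lies earlier in the group. In both cases this edge was attempted while the token was at $a$, and the token did not move.

**(iii)** If the token never moved, it would be at $a$ during the whole period. All edges leaving $a$ (those not deleted) occur in the period, and at least one of them is allowed, because $a<t$. It would be attempted, and since no attempt fails, the token would move, a contradiction. All moves are greedy by (ii). $\square$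

**Example, continued.** Let $h=2$, $n=6$, $t=4$. The token is at $1$; the first two groups offer nothing at $1$. In $[A,D_0,E_0]$ the edge $1\to6$ is not allowed, so there is no attempt in the block of $A$. Suppose that the attempt $1\to4$ in $D_0$ fails. Then $E_0$ offers $1\to2$, a wrong move if it succeeds. In $[A,D_1,E_1]$ the token goes $2\to3$. In the next period, $B_1^L$ offers $3\to6$, which is not allowed, and $C_1$ takes the token to $4$. The potential runs through $1,2,1,0$.

Now we can do the accounts.

**Proposition 10.** Let $X$ be the number of groups of $\mathcal C_{L,R}$ in which the token for target $t$ has a failed attempt. If $L\ge h+2X$, the token ends at $t$.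

*Proof.* Suppose the token does not end at $t$. No edge leaving $t$ is allowed, so a token at $t$ stays there; hence our token is never at $t$. By Lemma 9(i) and (ii), it makes at most one wrong move in each group with a failed attempt and none in the others, so at most $X$ wrong moves. At most $X$ periods contain a failed attempt, so at least $L-X$ periods contain none, and by Lemma 9(iii) each of these contains a greedy move. The potential starts at $\Phi(1)\le h$ (Lemma 7), each wrong move adds $1$ (Lemma 6), and each greedy move subtracts $1$. So the final potential is at most
$$h+X-(L-X)=h+2X-L\le0.$$
But $\Phi\ge1$ away from $t$, a contradiction. $\square$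

## 7. The probability of many failed groups

What remains is to bound the probability that a token meets many failures. The faults are independent, but the comparators that a token meets depend on earlier faults, so we reveal the faults in order of time.

**Proposition 11.** Let $k\ge1$ be an integer, $R\ge1$, $L=h+2k$, and $q=p^R$. For every assignment $p_c\le p$ and every $t$, the token for $t$ in $\mathcal C_{L,R}$ satisfies
$$\Pr[\text{the token does not end at }t]\ \le\ \binom{4L}{k}\,q^k. \tag{5}$$

*Proof.* **Step 1: one group.** We bound the conditional probability that a given group contains a failed attempt, given all fault statuses before the group. These statuses determine the position $a$ of the token at the start of the group. The token stays at $a$ until its first attempt in the group, if there is one. So the block of this first attempt, and its edge $a\to b$, are determined: it is the first block of the group whose matching contains an allowed edge at $a$. If the first attempt succeeds, there are no further attempts in the group, by Lemma 9(i). Hence the group contains a failed attempt if and only if it has a first attempt and this attempt fails. By Lemma 8, that means that all $R$ copies of $a\to b$ in that block are faulty. These $R$ comparators are independent of everything before the group.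 So the conditional probability is a product of $R$ of the numbers $p_c$, hence at most $q$, or it is $0$ if there is no attempt.

**Step 2: $k$ fixed groups.** We show that, for a fixed set of $k$ groups, the probability that all of them contain failed attempts is at most $q^k$. Order them in time as $G_1,\dots,G_k$, and let $\mathcal E_i$ be the event that $G_i$ contains a failed attempt. The event $\mathcal E_1\cap\dots\cap\mathcal E_{i-1}$ is determined by the fault statuses before $G_i$. By Step 1, $\Pr[\mathcal E_1\cap\dots\cap\mathcal E_i]\le q\Pr[\mathcal E_1\cap\dots\cap\mathcal E_{i-1}]$. Iterate.

**Step 3: all sets of groups.** If the token does not end at $t$, Proposition 10 gives $h+2k=L<h+2X$, so $X>k$. Then some set of $k$ of the $4L$ groups consists of groups with failed attempts. The union bound over all $\binom{4L}{k}$ sets gives (5). $\square$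

*Proof of the upper bound in Theorem 5.* We choose the parameters so that each target fails with probability below $n^{-2}$. Let $R=\lceil16/\log_2(1/p)\rceil$, so that $q=p^R\le2^{-16}$, and let $k=h$, $L=3h$. By (5), for each $t$,
$$\Pr[\text{the token does not end at }t]\le\binom{12h}{h}q^h\le2^{12h}\,2^{-16h}=2^{-4h}\le2^{-2(h+1)}<n^{-2}.$$
The last two steps use $h\ge1$ and $2^{h+1}>n$ from (3). The union bound over $t=1,\dots,n$ gives total failure probability less than $n\cdot n^{-2}=1/n$. Outside this event, every token ends at its target, so by Lemma 2 every $w_t$ is sorted, and by Lemma 1 the faulty circuit is correct on all admissible inputs simultaneously. This holds for every assignment $p_c\le p$. The depth of $\mathcal C_{3h,R}$ is $12\cdot3h\cdot R=36Rh\le36R\lceil\log_2 n\rceil$, by (3). $\square$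

Thus $D_p(n)=O(\log n)$ for every constant $p\in(0,1)$. A level has at most $n/2$ comparators, so the circuit has at most $\frac n2\cdot36Rh=O_p(n\log n)$ comparators.

## 8. Smaller failure probability, and uniformity in $p$

With a little more care in the choice of $k$, the same circuit matches Lemma 4 up to universal constants.

**Theorem 12.** For all $p\in(0,1)$, $n\ge2$ and $0<\varepsilon\le1/n$,
$$\max\Big(\log_2 n,\ \frac{\log(1/\varepsilon)}{\log(1/p)}\Big)\ \le\ D_p(n,\varepsilon)\ \le\ 144\log_2 n+3600\,\frac{\log(1/\varepsilon)}{\log(1/p)}.$$
The lower bound holds for arbitrary comparator circuits and arbitrary input and output formats.

*Proof.* The lower bound is Lemma 4. For the upper bound, put $\lambda=\log_2(1/p)$ and $\ell=\log_2(1/\varepsilon)\ge\log_2 n$. Let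
$$R=\lceil24/\lambda\rceil,\qquad q=p^R=2^{-R\lambda}\le2^{-24},\qquad k=\max\Big(h,\Big\lceil\frac{4\ell}{R\lambda}\Big\rceil\Big),\qquad L=h+2k\le3k,$$
and use $\mathcal C_{L,R}$.

**Step 1: failure probability.** We bound (5). Since $\binom{4L}{k}\le2^{4L}\le2^{12k}$, and $2^{12}\le q^{-1/2}$,
$$\Pr[\text{the token does not end at }t]\le(2^{12}q)^k\le q^{k/2}=2^{-R\lambda k/2}\le2^{-2\ell}=\varepsilon^2\le\frac{\varepsilon}{n}.$$
Here we used $k\ge4\ell/(R\lambda)$ and $\varepsilon\le1/n$. The union bound over $t$ gives total failure probability at most $\varepsilon$, and Lemmas 1 and 2 apply as before.

**Step 2: depth.** The depth is $12RL\le36Rk$, so we bound $Rk$. We have $k\le h+1+4\ell/(R\lambda)$, $h\ge1$ and $R\le1+24/\lambda$. Also $h\le\lceil\log_2 n\rceil\le2\log_2 n\le2\ell$, because $\log_2 n\ge1$. Hence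
$$Rk\le Rh+R+\frac{4\ell}{\lambda}\le2Rh+\frac{4\ell}{\lambda}\le2h+\frac{48h}{\lambda}+\frac{4\ell}{\lambda}\le4\log_2 n+\frac{100\,\ell}{\lambda}.$$
Multiplying by $36$ gives the bound, since $\ell/\lambda=\log(1/\varepsilon)/\log(1/p)$. $\square$

With $\varepsilon=1/n$ this says $D_p(n)=\Theta\big((1+\frac1{\log(1/p)})\log n\big)$ with universal constants, even if $p$ varies with $n$: the maximum of two nonnegative numbers is at least half their sum.

## 9. Size, worst-case faults, and several new elements

**Theorem 13 (size).** For each fixed $p$, the minimum size of a passive-fault-tolerant insertion circuit is $\Theta_p(n\log n)$: it is at least $\frac n2\log_{1/p}n$ and at most $18\,\lceil16/\log_2(1/p)\rceil\,n\,\lceil\log_2 n\rceil$. Both bounds are attained in order by circuits that also have depth $O_p(\log n)$.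

*Proof.* Each comparator touches two registers, so twice the size is the sum of all $\deg(s)$. By (1) with $\varepsilon=1/n$, this sum is at least $n\log_{1/p}n$. For the upper bound, take the circuit that proves Theorem 5: its depth is at most the right side of (2), and it has at most $n/2$ comparators per level. $\square$

The deterministic part of the argument, Proposition 10, also has a use without probability.

**Theorem 14 (worst-case faults).** Let $k\ge0$ be an integer. The circuit $\mathcal C_{L,1}$ with $L=h+2k$, of depth $12(h+2k)=O(\log n+k)$, performs insertion correctly under every set of at most $k$ faulty comparators. Any circuit with this property has depth at least $\max(\log_2 n,k+1)$.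

*Proof.* With $R=1$, every failed attempt is at a faulty comparator of the group in which it occurs, and different groups have different comparators. So $X\le k$ for every $t$, and $L\ge h+2X$. By Proposition 10 every token ends at its target, and Lemmas 1 and 2 give correctness.

For the lower bound, the empty set of faults and Proposition 3 give $\log_2 n$. If the depth were at most $k$, then at most $k$ comparators would touch a given register $s$. An adversary could make all of them faulty, and then $s$ keeps its initial value on every input. By the proof of Lemma 4, this is wrong for some admissible input. $\square$

**Theorem 15 (several new elements, and merging with a short list).** Let $1\le m\le n-1$ and fix $p$. There is a circuit of depth $O_p(m\log n)$ which, with probability at least $1-1/n$, sorts all inputs in which registers $m+1,\dots,n$ hold an increasing list and registers $1,\dots,m$ hold arbitrary further distinct values. In particular, merging a list of bounded length into a list is possible in depth $O_p(\log n)$.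

*Proof.* We insert the new elements one at a time. For $j=m,m-1,\dots,1$, apply to the registers $j,\dots,n$ the insertion circuit constructed for Theorem 12 on $n-j+1\ge2$ registers, with $\varepsilon=n^{-2}\le1/(n-j+1)$. The new element is the one in register $j$, and the list is in registers $j+1,\dots,n$. This is the standard format on those registers.

Call a stage good if, with its faults, it is correct on all its admissible inputs. If all stages are good, then after stage $j$ the registers $j,\dots,n$ are increasing: before stage $m$ the list in registers $m+1,\dots,n$ is increasing, and each stage hands an admissible input to the next. After stage $1$ everything is sorted. A stage fails to be good with probability at most $n^{-2}$, so some stage fails with probability at most $mn^{-2}\le1/n$. By Theorem 12 each stage has depth at most $144\log_2n+7200\log_2 n/\log_2(1/p)=O_p(\log n)$, and there are $m$ stages.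

For merging, place the short list in registers $1,\dots,m$ and the long one in registers $m+1,\dots,n$; these inputs are among those covered. $\square$

**Consequence for lower bounds.** Fix $p$. A lower bound for fault-tolerant merging or sorting circuits that uses only the fact that they must perform insertion would also apply to the insertion circuits of Theorems 5 and 13, which have depth $O_p(\log n)$ and size $O_p(n\log n)$. So an $\omega(\log n)$ depth lower bound, or an $\omega(n\log n)$ size lower bound, for fault-tolerant merging or sorting cannot be obtained from insertion alone.
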